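\title{Minimizers of smoothed Coulomb and logarithmic energies on the sphere are well distributed}

\begin{abstract}
Fix $r\in(0,1)$ and consider $N$ points on the unit sphere in $\mathbb{R}^3$ that minimize $\sum_{i,j}|x_i-rx_j|^{-1}$ or $\sum_{i,j}\log|x_i-rx_j|^{-1}$. We prove the conjecture that every spherical cap of area $B/N$ contains one of these points when $N$ is large, with a constant $B$ that does not depend on $r$. The kernels have positive, geometrically decaying Legendre coefficients; comparison with a spherical design of degree of order $\sqrt N$ shows that a minimizer integrates polynomials of such degree with exponentially small error, and a test polynomial detects empty caps. The same method gives a local discrepancy bound for a class of kernels on $S^d$.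
\end{abstract}

\section{The problem and the main theorem}\label{sec:intro}

Let $S$ be the unit sphere in $\mathbb{R}^3$ and fix $r\in(0,1)$. For an $N$-tuple $X_N=(x_1,\dots,x_N)$ of points of $S$, not necessarily distinct, put
\[
\Phi(X_N,r)=\frac1{N^2}\sum_{i,j=1}^N\frac1{|x_i-rx_j|},\qquad
\Psi(X_N,r)=\frac1{N^2}\sum_{i,j=1}^N\log\frac1{|x_i-rx_j|}.
\]
For $x,y\in S$ we have $|x-ry|^2=1+r^2-2r\,x\cdot y=(1-r)^2+r|x-y|^2$. Hence both functions have the form $N^{-2}\sum_{i,j}K(x_i\cdot x_j)$, with
\begin{equation}\label{eq:kernels}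
K(u)=(1+r^2-2ru)^{-1/2}\qquad\text{or}\qquad K(u)=-\tfrac12\log(1+r^2-2ru),
\end{equation}
and minimizing $\Psi$ is the same as maximizing $\prod_{i,j}(1+r^2-2r\,x_i\cdot x_j)$. A \emph{minimizer} is an $N$-tuple $Y_N=(y_1,\dots,y_N)$ at which the chosen function attains its minimum over $S^N$. Minimizers exist by compactness; they are not unique, if only because of rotations.

If a charge $1/N$ is placed at each $x_i$, then $\Phi$ is the average of the Newtonian potential of these charges over the points $rx_j$ of a smaller sphere. Both kernels decrease as $|x-y|$ grows, so the points repel each other; for $N=2$ the energy is $\frac12K(1)+\frac12K(x_1\cdot x_2)$ and the minimizers are the antipodal pairs. Among all probability measures on $S$, normalized area has the least energy (Section~\ref{sec:harmonics}), so one expects minimizers to spread out evenly. The question is how evenly. A \emph{cap} with center $x_0\in S$ is a set $\{x\in S:x\cdot x_0>w\}$ (open) or $\{x\in S:x\cdot x_0\ge w\}$ (closed); its area is $2\pi(1-w)$. The following statement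 is Conjecture~1.3 in \cite{Cheb}; it is to be read for each of the two potentials, with $r$ fixed.

\begin{quote}
\emph{There are constants $B>0$ and $N_0(B)$ such that, for all $N\ge N_0(B)$ and every minimizer $Y_N$, each cap of area $B/N$ contains at least one point of $Y_N$.}
\end{quote}

The scale $1/N$ is the best that any configuration can achieve.

\begin{proposition}\label{prop:lower}
Let $0<B<4\pi$. For every $N$ and every $N$-tuple $X_N$ on $S$ there is a closed cap of area $B/N$ that contains no point of $X_N$.
\end{proposition}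

\begin{proof}
Let $2\pi(1-w)=B/N$. The $N$ closed caps $\{x:x\cdot x_j\ge w\}$ have total area at most $B<4\pi$, so some $x_0$ lies in none of them. Then $x_0\cdot x_j<w$ for all $j$, that is, the closed cap $\{x:x\cdot x_0\ge w\}$ contains no $x_j$.
\end{proof}

The difficulty is that the kernels are blind at this scale. They are bounded and analytic, and they vary over distances of order $1-r$, which is fixed, while a cap of area $B/N$ has radius of order $N^{-1/2}$. For two points at such a distance, $K(x\cdot y)$ differs from $K(1)$ only by $O(1/N)$: there is no short-range repulsion to exploit. The proof is therefore global. It compares a minimizer with a configuration whose energy is exponentially close to the continuous minimum.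

Let $\sigma$ be the rotation invariant probability measure on the unit sphere $S^d\subset\mathbb{R}^{d+1}$. An $N$-tuple $X_N$ on $S^d$ is a \emph{spherical $t$-design} if $\frac1N\sum_jf(x_j)=\int f\,d\sigma$ for all polynomials $f$ in $d+1$ variables of degree at most $t$. We use the following theorem of Bondarenko, Radchenko and Viazovska.

\begin{theorem}[\cite{BRV}]\label{thm:BRV}
For each $d$ there is a constant $C_d$ such that for all $N\ge C_dt^d$ there is a spherical $t$-design of $N$ points on $S^d$.
\end{theorem}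

Let $T(N)$ be the largest $t$ for which an $N$-point $t$-design on $S=S^2$ exists, and let
\[
\tau=\liminf_{N\to\infty}\frac{T(N)}{\sqrt N}.
\]
Lemma~\ref{lem:lowerW} below shows that $T(N)<2\sqrt N$, and Theorem~\ref{thm:BRV} with $t=\lfloor(N/C_2)^{1/2}\rfloor$ gives $T(N)>(N/C_2)^{1/2}-1$. Thus $0<C_2^{-1/2}\le\tau\le2$. Let $j_0$ be the first positive zero of the Bessel function $J_0(x)=\sum_{m\ge0}(-1)^m(x/2)^{2m}/(m!)^2$.

\begin{theorem}\label{thm:main}
Let $r\in(0,1)$ and let the potential be $\Phi(\cdot,r)$ or $\Psi(\cdot,r)$. For every $B>4\pi j_0^2/\tau^2$ there is $N_0=N_0(B,r)$ such that for all $N\ge N_0$, every minimizer $Y_N$ and every cap $S_0$ of area $B/N$, the cap $S_0$ contains a point of $Y_N$. In particular the conjecture holds for both potentials.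
\end{theorem}

The admissible range of $B$ does not depend on $r$; only $N_0$ does. Together with Proposition~\ref{prop:lower}, the theorem places the infimum of the constants $B$ that work in the conjecture in the interval $[4\pi,\,4\pi j_0^2/\tau^2]$, for every $r$.

Section~\ref{sec:harmonics} writes the energy as a positive combination of squared quadrature errors, and Section~\ref{sec:small} runs the whole argument by hand for polynomials of degree one. The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:compare} and~\ref{sec:test}. Section~\ref{sec:disc} proves more, in any dimension and for a class of kernels: a two-sided bound for the number of points in a cap (Theorem~\ref{thm:disc}). Section~\ref{sec:hyp} shows what fails for kernels outside this class.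

\section{The energy in spherical harmonics}\label{sec:harmonics}

We work on $S^d$, $d\ge2$, since Section~\ref{sec:disc} needs this generality at no extra cost. Let $d\mu=\kappa_d(1-u^2)^{d/2-1}\,du$ be the probability measure on $[-1,1]$ for which
\[
\int_{S^d}f(x_0\cdot x)\,d\sigma(x)=\int_{-1}^1f\,d\mu\qquad(x_0\in S^d),
\]
and let $P_n$ be the orthogonal polynomial of degree $n$ for $\mu$, normalized by $P_n(1)=1$. For $d=2$ we have $d\mu=\frac12\,du$ and the $P_n$ are the Legendre polynomials.

Let $\mathcal H_n$ be the space of restrictions to $S^d$ of homogeneous harmonic polynomials of degree $n$, and $Z_n=\dim\mathcal H_n$; for $d=2$, $Z_n=2n+1$. We recall two standard facts. First, the spaces $\mathcal H_n$ are mutually orthogonal in $L^2(\sigma)$, $\mathcal H_0$ consists of the constants, and $\mathcal H_0\oplus\dots\oplus\mathcal H_s$ is the space of restrictions of all polynomials of degree at most $s$. Second, the \emph{addition theorem}: if $\varphi_{n,1},\dots,\varphi_{n,Z_n}$ is a real orthonormal basis of $\mathcal H_n$, then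
\begin{equation}\label{eq:addition}
\sum_{l=1}^{Z_n}\varphi_{n,l}(x)\varphi_{n,l}(y)=Z_nP_n(x\cdot y).
\end{equation}
With $x=y$ this gives $\sum_l\varphi_{n,l}(x)^2=Z_n$. The Cauchy--Schwarz inequality in \eqref{eq:addition} then gives $|P_n|\le1$ on $[-1,1]$, and squaring \eqref{eq:addition} and integrating in $y$ gives $\int P_n^2\,d\mu=1/Z_n$. Since $|x|^2=1$ on the sphere, polynomials of degree at most $s$ restrict to sums of homogeneous polynomials of degrees $s$ and $s-1$, so
\begin{equation}\label{eq:dim}
\sum_{n=0}^sZ_n\le2\binom{s+d}{d}\le2(s+1)^d,\qquad\text{and}\qquad\sum_{n=0}^sZ_n=(s+1)^2\quad\text{if }d=2 .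
\end{equation}

For an $N$-tuple $X_N$ on $S^d$ define
\[
W_n(X_N)=\frac1{N^2}\sum_{i,j=1}^NP_n(x_i\cdot x_j),\qquad
\Delta_s(X_N)=\sum_{n=1}^sZ_nW_n(X_N)^{1/2}.
\]
The next lemma says that $W_n$ is the squared error of the equal-weight quadrature rule $X_N$ on $\mathcal H_n$, and that $\Delta_s$ controls the error for zonal polynomials of degree $s$ relative to their $L^1$ norm.

\begin{lemma}\label{lem:W}
Let $X_N$ be an $N$-tuple on $S^d$ and $x_0\in S^d$.
\begin{enumerate}
\item[(a)] $W_0=1$ and $0\le W_n\le1$ for all $n$.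
\item[(b)] $X_N$ is a $t$-design if and only if $W_1=\dots=W_t=0$.
\item[(c)] For every polynomial $f$ in one variable of degree at most $s$,
\[
\Bigl|\frac1N\sum_{j=1}^Nf(x_0\cdot x_j)-\int f\,d\mu\Bigr|\le\Delta_s(X_N)\int|f|\,d\mu .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e_{n,l}=\frac1N\sum_j\varphi_{n,l}(x_j)$. Averaging \eqref{eq:addition} over $x=x_i$, $y=x_j$ gives $W_n=Z_n^{-1}\sum_le_{n,l}^2\ge0$, and $W_n\le1$ because $|P_n|\le1$. For $n\ge1$ the $\varphi_{n,l}$ have integral zero, so $X_N$ is a $t$-design exactly when $e_{n,l}=0$ for $1\le n\le t$; this is (b). Averaging \eqref{eq:addition} over $y=x_j$ only, with $x=x_0$, gives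
\[
\Bigl|\frac1N\sum_jP_n(x_0\cdot x_j)\Bigr|=\frac1{Z_n}\Bigl|\sum_l\varphi_{n,l}(x_0)e_{n,l}\Bigr|\le\frac1{Z_n}Z_n^{1/2}(Z_nW_n)^{1/2}=W_n^{1/2}.
\]
Write $f=\sum_{n\le s}f_nP_n$. Then $f_0=\int f\,d\mu$, and $f_n=Z_n\int fP_n\,d\mu$ satisfies
\begin{equation}\label{eq:coef}
|f_n|\le Z_n\int|f|\,d\mu .
\end{equation}
The left side in (c) is at most $\sum_{n=1}^s|f_n|W_n^{1/2}$, and (c) follows.
\end{proof}

Now let $K=\sum_{n\ge0}a_nP_n$ with $\sum|a_n|<\infty$. The series converges uniformly on $[-1,1]$, so the energy of $X_N$ is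
\begin{equation}\label{eq:energy}
E(X_N):=\frac1{N^2}\sum_{i,j}K(x_i\cdot x_j)=a_0+\sum_{n\ge1}a_nW_n(X_N).
\end{equation}
If $a_n\ge0$ for $n\ge1$, then $E(X_N)\ge a_0$. The same computation with a probability measure $\nu$ in place of the points gives $\iint K(x\cdot y)\,d\nu\,d\nu\ge a_0$, with equality for $\nu=\sigma$; so $a_0$ is the value of the continuous problem, and $E(X_N)-a_0$ is a weighted sum of squared quadrature errors.

For the kernels \eqref{eq:kernels} we need the weights $a_n$ from above, to bound the energy of a design, and from below, to extract information on a single $W_n$.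

\begin{lemma}\label{lem:coeff}
Let $d=2$ and let $K$ be one of the kernels \eqref{eq:kernels}. Then $K=\sum a_nP_n$ uniformly on $[-1,1]$, where
\begin{equation}\label{eq:an}
\frac{(1-r)\,r^n}{2\sqrt{2n}}\le a_n\le\frac32\,r^n\qquad(n\ge1).
\end{equation}
For $\Phi$ one has $a_n=r^n$ for all $n\ge0$.
\end{lemma}

For the logarithmic kernel even the sign of $a_n$ needs an argument. The familiar expansion $K(\cos\phi)=\sum_{n\ge1}r^n\cos(n\phi)/n$ does not show it term by term, since for instance $\cos3\phi=\frac85P_3(\cos\phi)-\frac35P_1(\cos\phi)$. What does show it is that all derivatives of $K$ are positive.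

\begin{proof}
For $\Phi$, the expansion $(1+r^2-2ru)^{-1/2}=\sum r^nP_n(u)$ is the generating function of the Legendre polynomials, and \eqref{eq:an} holds with room to spare.

For $\Psi$, put $a_n=\frac{2n+1}2\int_{-1}^1KP_n\,du$. Insert Rodrigues' formula $P_n(u)=\frac1{2^nn!}\frac{d^n}{du^n}(u^2-1)^n$ and integrate by parts $n$ times; the boundary terms vanish because $(u^2-1)^n$ has zeros of order $n$ at $\pm1$. Since $K^{(n)}(u)=\frac12(n-1)!\,(2r)^n(1+r^2-2ru)^{-n}$ for $n\ge1$, we obtain
\[
a_n=\frac{2n+1}2\,\frac1{2^nn!}\int_{-1}^1K^{(n)}(u)(1-u^2)^n\,du=\frac{2n+1}{4n}\int_{-1}^1h(u)^n\,du,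
\]
where, because $1-u^2=(1+r^2-2ru)-(u-r)^2$,
\[
h(u)=\frac{r(1-u^2)}{1+r^2-2ru}=r\Bigl(1-\frac{(u-r)^2}{1+r^2-2ru}\Bigr).
\]
The first form shows $h\ge0$ and the second shows $h\le r$, with equality at $u=r$. Hence $a_n\le\frac{2n+1}{4n}\cdot2r^n\le\frac32r^n$. For the lower bound we integrate near the maximum only. The interval $I=\{u:|u-r|\le(1-r)/\sqrt{2n}\}$ lies in $[-1,1]$. On $I$, since $1+r^2-2ru\ge(1-r)^2$, we have $h\ge r(1-\frac1{2n})$, and Bernoulli's inequality gives $h^n\ge\frac12r^n$. Therefore $a_n\ge\frac12\cdot\frac12r^n\cdot2(1-r)/\sqrt{2n}$, which is the left half of \eqref{eq:an}. Finally, $\sum a_nP_n$ converges uniformly by \eqref{eq:an}; the difference between its sum and $K$ is continuous and orthogonal to all polynomials, hence zero by the Weierstrass approximation theorem.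
\end{proof}

\section{The argument in degree one}\label{sec:small}

Take the potential $\Phi$, so that $E=1+\sum_{n\ge1}r^nW_n$. Since $P_1(u)=u$, we have $W_1(X_N)=|c(X_N)|^2$, where $c(X_N)=\frac1N\sum_jx_j$ is the centroid.

The six vertices $\pm e_1,\pm e_2,\pm e_3$ of the octahedron form a $3$-design. Indeed, monomials of odd degree have mean zero over the vertices and over the sphere, by the symmetry $x\mapsto-x$; the product of two different coordinates has mean zero in both cases; and the square of a coordinate has mean $\frac13$ in both cases. Let $N=6q$ and take each vertex $q$ times. This is again a $3$-design, so its energy is at most $1+\sum_{n\ge4}r^n=1+r^4/(1-r)$. A minimizer $Y_N$ does at least as well, and all terms of its expansion are nonnegative, so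
\[
r\,|c(Y_N)|^2\le E(Y_N)-1\le\frac{r^4}{1-r},\qquad\text{that is,}\qquad|c(Y_N)|\le\eta:=\Bigl(\frac{r^3}{1-r}\Bigr)^{1/2}.
\]
Now let $x_0\in S$ and $w<-\eta$. The polynomial $p(u)=u-w$ has average $x_0\cdot c(Y_N)-w\ge-\eta-w>0$ over the numbers $x_0\cdot y_j$, and $p\le0$ on $[-1,w]$. Hence some $y_j$ lies in the cap $\{x\cdot x_0>w\}$. For $r\le\frac12$ we have $\eta\le\frac12$, so this is a genuine restriction on $Y_N$.

Three things were used: positivity of the coefficients, to isolate one $W_n$; a design of degree $t$ larger than the tested degree $n$, which gave the factor $r^{t+1-n}=r^3$; and a polynomial with positive mean that is nonpositive outside the cap. With a $t$-design in place of the octahedron, $\eta^2$ becomes $r^t/(1-r)$ and the cap shrinks to a hemisphere exponentially fast. Degree one cannot see anything smaller: the pair $\pm e_1$ has centroid zero and misses the open hemisphere centered at $e_2$. To reach caps of radius $N^{-1/2}$ we need test polynomials, and therefore designs, of degree of order $\sqrt N$.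

\section{Minimizers are approximate designs}\label{sec:compare}

A cheaper comparison than designs is available, and it is instructive to see that it is too weak. For independent uniformly distributed points, the off-diagonal terms of $W_n$, $n\ge1$, have mean zero, so $W_n$ has expectation $1/N$ and the minimal energy is at most $a_0+\frac1N\sum_{n\ge1}a_n$. For $\Phi$ this gives $W_n(Y_N)\le r^{1-n}/((1-r)N)$, which says nothing once $n$ exceeds a multiple of $\log N$. To control degrees of order $\sqrt N$ against weights $r^n$, the comparison configuration must have excess energy $e^{-c\sqrt N}$. Designs have.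

\begin{lemma}\label{lem:compare}
Let $K=\sum a_nP_n$ on $S^d$ with $\sum|a_n|<\infty$ and $a_n\ge0$ for $n\ge1$. Suppose that an $N$-point $t$-design exists, and let $Y_N$ minimize $E$. Then
\[
a_nW_n(Y_N)\le E(Y_N)-a_0\le\sum_{l>t}a_l\qquad(n\ge1).
\]
In particular, for $\Phi$ and $\Psi$ we have $E(Y_N)-a_0\le\frac32r^{t+1}/(1-r)$ and
\begin{equation}\label{eq:Wbound}
W_n(Y_N)\le C(r)\sqrt n\;r^{\,t+1-n}\qquad(n\ge1),\qquad C(r)=\frac{3\sqrt2}{(1-r)^2}.
\end{equation}
\end{lemma}

\begin{proof}
The first inequality holds because all terms of the series in \eqref{eq:energy} are nonnegative. If $X_N$ is the design, then $E(Y_N)\le E(X_N)=a_0+\sum_{l>t}a_lW_l(X_N)\le a_0+\sum_{l>t}a_l$ by Lemma~\ref{lem:W}(a),(b). For $\Phi$ and $\Psi$, the upper bound in \eqref{eq:an} gives $\sum_{l>t}a_l\le\frac32r^{t+1}/(1-r)$; divide by the lower bound for $a_n$ to get \eqref{eq:Wbound}.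
\end{proof}

The order $\sqrt N$ is also the natural limit: $N$ points on $S^2$ cannot make the errors in all degrees up to $2\sqrt N$ small.

\begin{lemma}\label{lem:lowerW}
Let $X_N$ be any $N$-tuple on $S^2$ and $s=\lfloor\sqrt N\rfloor$. Then
\[
\max_{1\le n\le2s}W_n(X_N)\ge\frac1{N(2s+1)^2}.
\]
In particular no $N$-point $2s$-design exists, so $T(N)<2\sqrt N$.
\end{lemma}

\begin{proof}
We use a nonnegative polynomial with a high peak at $u=1$, so that the diagonal terms alone outweigh its mean. Let $F=\bigl(\sum_{n\le s}(2n+1)P_n\bigr)^2=\sum_{n\le2s}c_nP_n$. Then $F\ge0$, $F(1)=(s+1)^4$, and by orthogonality $c_0=\int F\,d\mu=\sum_{n\le s}(2n+1)=(s+1)^2$. Keeping only the terms $i=j$,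
\[
c_0+\sum_{n=1}^{2s}c_nW_n=\frac1{N^2}\sum_{i,j}F(x_i\cdot x_j)\ge\frac{(s+1)^4}N .
\]
Since $(s+1)^2$ is an integer larger than $N$, this gives $\sum_{n=1}^{2s}c_nW_n\ge c_0\,\frac{(s+1)^2-N}N\ge\frac{c_0}N$. By \eqref{eq:coef}, $|c_n|\le(2n+1)c_0$, so $\sum_{n=1}^{2s}|c_n|\le(2s+1)^2c_0$, and the bound follows. The last assertion follows from Lemma~\ref{lem:W}(b).
\end{proof}

The two lemmas determine the size of the excess energy of minimizers up to the constant in the exponent.

\begin{proposition}\label{prop:gap}
For $\Phi$ or $\Psi$ let $E_N$ be the minimal energy of $N$ points. Then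
\[
r^2\le\liminf_{N\to\infty}(E_N-a_0)^{1/\sqrt N}\le\limsup_{N\to\infty}(E_N-a_0)^{1/\sqrt N}\le r^\tau .
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:compare}, $E_N-a_0\le\frac32r^{T(N)+1}/(1-r)$; take the $\sqrt N$-th root and use the definition of $\tau$. For the lower bound let $s=\lfloor\sqrt N\rfloor$. By \eqref{eq:an}, $a_n\ge(1-r)r^{2s}/(4\sqrt s)$ for $1\le n\le2s$, so Lemma~\ref{lem:lowerW} gives
\[
E_N-a_0\ge\frac{(1-r)\,r^{2s}}{4\sqrt s}\cdot\frac1{N(2s+1)^2},
\]
and the $\sqrt N$-th root of the right side tends to $r^2$.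
\end{proof}

\section{A test polynomial, and the proof of Theorem~\ref{thm:main}}\label{sec:test}

In this section $d=2$. We want a polynomial $p$ of degree at most $2k-1$ with $p\le0$ on $[-1,w]$ and $\int p\,d\mu>0$, and we want $w$ as close to $1$ as possible. Gauss quadrature tells us how far we can go. Recall \cite{Szego} that $P_k$ has $k$ simple zeros in $(-1,1)$, symmetric about $0$, and that there is a quadrature rule with these nodes and positive weights that is exact for degree $2k-1$. If $\int p\,d\mu>0$, then $p$ is positive at some node, so $w<\xi_k$, where $\xi_k\ge0$ is the largest zero of $P_k$. This limit can be approached. Let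
\[
q(u)=\frac{P_k(u)}{u-\xi_k},\qquad\text{so that}\qquad\int(u-\xi_k)\,q^2\,d\mu=\int P_k\,q\,d\mu=0,
\]
because $\deg q=k-1$.

\begin{example}\label{ex:exact}
A $(2k-1)$-design meets every closed cap $\{x\cdot x_0\ge\xi_k\}$. Otherwise all $u_j=x_0\cdot x_j$ are less than $\xi_k$; the numbers $(u_j-\xi_k)q(u_j)^2$ are nonpositive with average zero, so $q(u_j)=0$ for all $j$; but the average of $q(u_j)^2$ is $\int q^2\,d\mu>0$. For $k=1$ we have $\xi_1=0$, $q=1$, and this is the statement that points with centroid zero meet every closed hemisphere. For $k=2$ we have $P_2=\frac12(3u^2-1)$, $\xi_2=1/\sqrt3$, $q=\frac32(u+1/\sqrt3)$. The octahedron shows that this case is sharp: for $x_0=(1,1,1)/\sqrt3$ all $u_j$ equal $\pm1/\sqrt3$, the zeros of $P_2$, and the open cap $\{x\cdot x_0>\xi_2\}$ contains no vertex.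
\end{example}

For an approximate design an identity between averages is of no use; we need a positive mean that exceeds the error. So we combine the two polynomials of the example, adding a small multiple of $q^2$ to $(u-\xi_k)q^2$, at the price of a slightly larger cap.

\begin{lemma}\label{lem:test}
Let $k\ge1$, $\varepsilon\in(0,1)$ and $w=\xi_k-\varepsilon(1-\xi_k)$. If an $N$-tuple $X_N$ on $S^2$ satisfies $2\Delta_{2k-1}(X_N)<\varepsilon(1-\xi_k)$, then every open cap $\{x\cdot x_0>w\}$ contains a point of $X_N$. These caps have area $2\pi(1+\varepsilon)(1-\xi_k)$.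
\end{lemma}

\begin{proof}
Let $p(u)=(u-w)q(u)^2$, of degree $2k-1$. Then $\int p\,d\mu=(\xi_k-w)\int q^2\,d\mu=\varepsilon(1-\xi_k)\int q^2\,d\mu$. Since $\xi_k\ge0$, we have $-1<w<1$, so $|u-w|\le2$ on $[-1,1]$ and $\int|p|\,d\mu\le2\int q^2\,d\mu$. By Lemma~\ref{lem:W}(c),
\[
\frac1N\sum_jp(x_0\cdot x_j)\ge\bigl[\varepsilon(1-\xi_k)-2\Delta_{2k-1}(X_N)\bigr]\int q^2\,d\mu>0 .
\]
As $p\le0$ on $[-1,w]$, some $x_j$ has $x_0\cdot x_j>w$. The area is $2\pi(1-w)$, and $1-w=(1+\varepsilon)(1-\xi_k)$.
\end{proof}

The quantity $1-\xi_k$ enters twice: it must be small, to make the cap small, and not too small, to beat the error. One asymptotic formula serves both ends.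

\begin{lemma}\label{lem:zero}
We have $2<j_0<2\sqrt2$ and $k^2(1-\xi_k)\to j_0^2/2$ as $k\to\infty$. In particular there is an absolute constant $k_0$ with $1-\xi_k\ge k^{-2}$ for $k\ge k_0$.
\end{lemma}

\begin{proof}
For $0<x\le2$ the series of $J_0$ alternates with terms that decrease from the second on, so $J_0(x)>1-x^2/4\ge0$; and $J_0(2\sqrt2)=1-2+1-\frac29+\frac1{36}-\dots<0$. The zero $j_0$ is simple, since $J_0$ is a nonzero solution of $xy''+y'+xy=0$; thus $J_0>0$ on $[0,j_0)$ and $J_0<0$ just beyond $j_0$.

The Mehler--Heine formula \cite[Theorem 8.1.1]{Szego} states that $P_k(\cos(x/k))\to J_0(x)$ uniformly for $x$ in compact sets. Write $\xi_k=\cos\theta_k$; then $k\theta_k$ is the first positive zero of $g_k(x)=P_k(\cos(x/k))$. Let $\beta>0$ be so small that $J_0(j_0+\beta)<0$. For large $k$, $g_k>0$ on $[0,j_0-\beta]$, where $J_0$ has a positive minimum, and $g_k(j_0+\beta)<0$; hence $j_0-\beta<k\theta_k<j_0+\beta$. So $k\theta_k\to j_0$, and $k^2(1-\cos\theta_k)\to j_0^2/2>2$.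
\end{proof}

The estimate \eqref{eq:Wbound} is useless for $n$ near $t$, so we cannot test with the full degree of the design. We give up a fraction $\varepsilon$ of the degree. This costs only a factor $(1-\varepsilon)^{-2}$ in the area and makes the error exponentially small.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $B>4\pi j_0^2/\tau^2$. Choose $\gamma\in(0,\tau)$ and $\varepsilon\in(0,1)$, depending only on $B$, with
\begin{equation}\label{eq:choice}
\frac{1+\varepsilon}{(1-\varepsilon)^2}\cdot\frac{4\pi j_0^2}{\gamma^2}<B .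
\end{equation}
Put $t=T(N)$ and $k=\lfloor(1-\varepsilon)t/2\rfloor$; these numbers depend on $N$ and $\varepsilon$ only. For large $N$ we have $t\ge\gamma\sqrt N$, so $t,k\to\infty$ with $N$.

Let $Y_N$ be any minimizer. For $1\le n\le2k-1$ we have $n\le(1-\varepsilon)t$, so \eqref{eq:Wbound} gives $W_n(Y_N)\le C(r)\sqrt t\,r^{\varepsilon t}$. By \eqref{eq:dim}, $\sum_{n\le2k-1}Z_n=4k^2\le t^2$. Hence
\[
2\Delta_{2k-1}(Y_N)\le2C(r)^{1/2}\,t^{9/4}\,r^{\varepsilon t/2}.
\]
On the other hand, for $k\ge k_0$ Lemma~\ref{lem:zero} gives $\varepsilon(1-\xi_k)\ge\varepsilon k^{-2}\ge4\varepsilon t^{-2}$. Since $t^{17/4}r^{\varepsilon t/2}\to0$, the hypothesis of Lemma~\ref{lem:test} holds as soon as $t$ exceeds a threshold that depends only on $\varepsilon$ and $r$, hence for all $N\ge N_1(B,r)$. For such $N$, every open cap of area $\alpha_N=2\pi(1+\varepsilon)(1-\xi_k)$ contains a point of every minimizer.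

It remains to compare $\alpha_N$ with $B/N$. From $k\ge\frac12(1-\varepsilon)\gamma\sqrt N-1$ we get $\limsup N/k^2\le4/((1-\varepsilon)^2\gamma^2)$, and so, by Lemma~\ref{lem:zero} and \eqref{eq:choice},
\[
\limsup_{N\to\infty}N\alpha_N\le2\pi(1+\varepsilon)\cdot\frac{j_0^2}2\cdot\frac4{(1-\varepsilon)^2\gamma^2}<B .
\]
Thus $\alpha_N<B/N$ for $N\ge N_2(B)$. For $N\ge\max(N_1,N_2)$, a cap of area $B/N$, open or closed, contains the concentric open cap of area $\alpha_N$, and therefore a point of $Y_N$.
\end{proof}

The parameter $r$ entered only through the threshold $N_1$; the size of the cap was dictated by the degree $T(N)$ alone. This is why $B$ is independent of $r$.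

\section{Local discrepancy on $S^d$}\label{sec:disc}

The proof above used little about the kernels: positive coefficients, and a tail $\sum_{l>t}a_l$ that is much smaller than the coefficients of degree up to a fixed fraction of $t$. Let $d\ge2$ and $K=\sum a_nP_n$ with $\sum|a_n|<\infty$, in the notation of Section~\ref{sec:harmonics}, and assume:
\begin{enumerate}
\item[(H)] $a_n>0$ for all $n\ge1$, and there is $\delta\in(0,1]$ such that for every $A>0$
\[
t^A\eta_t\to0\quad\text{as }t\to\infty,\qquad\text{where}\qquad\eta_t=\frac{\sum_{l>t}a_l}{\min_{1\le n\le\delta t}a_n}.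
\]
\end{enumerate}
Condition (H) holds whenever $c_1\rho_1^n\le a_n\le c_2\rho_2^n$ for $n\ge1$, with $c_1,c_2>0$ and $0<\rho_1\le\rho_2<1$: then $\eta_t=O((\rho_2/\rho_1^\delta)^t)$, and $\rho_2<\rho_1^\delta$ if $\delta<\log\rho_2/\log\rho_1$. For $\Phi$ and $\Psi$, \eqref{eq:an} gives $\eta_t=O(\sqrt t\,r^{(1-\delta)t})$, so (H) holds with any $\delta<1$. The cap with center $x_0$ and \emph{angular radius} $\theta$ is $\{x\cdot x_0>\cos\theta\}$ or $\{x\cdot x_0\ge\cos\theta\}$.

\begin{theorem}\label{thm:disc}
Under {\rm(H)} there are $C=C(d,\delta)$ and $N_0=N_0(K,d,\delta)$ such that for $N\ge N_0$, every minimizer $Y_N$ of $N^{-2}\sum_{i,j}K(x_i\cdot x_j)$ on $(S^d)^N$, and every open or closed cap $S_0$ of angular radius $\theta\in(0,\pi)$,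
\[
\Bigl|\frac1N\#\{j:y_j\in S_0\}-\sigma(S_0)\Bigr|\le C\,N^{-1/d}\bigl(\sin\theta+N^{-1/d}\bigr)^{d-1}.
\]
\end{theorem}

The boundary of $S_0$ is a sphere of dimension $d-1$ and radius $\sin\theta$, so the right side has the order of the measure of a strip of width $N^{-1/d}$ around it: the theorem says that only points in such a strip are undecided.

\begin{corollary}\label{cor:disc}
Assume {\rm(H)}.
\begin{enumerate}
\item[(i)] The cap discrepancy of minimizers, that is, the supremum over caps of the left side in Theorem~\ref{thm:disc}, is $O(N^{-1/d})$.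
\item[(ii)] For $B$ large, depending only on $d$ and $\delta$, every cap of measure $\sigma(S_0)=B/N$ contains at least $1$ and at most $C'(B,d,\delta)$ points of $Y_N$, counted with multiplicity, for $N\ge N_0'(B,K,d,\delta)$.
\end{enumerate}
For $\Phi$ and $\Psi$ the constants $C$, $B$, $C'$ do not depend on $r$.
\end{corollary}

\begin{proof}
Part (i) holds since $\sin\theta+N^{-1/d}\le2$. For (ii) let $N\ge\max(N_0,2B)$. Then $\sigma(S_0)\le\frac12$, so $\theta\le\pi/2$, and $\sin\phi\ge2\phi/\pi$ gives $B/N=\kappa_d\int_0^\theta\sin^{d-1}\phi\,d\phi\ge b\,\theta^d$ with $b=\kappa_d(2/\pi)^{d-1}/d$. Thus $N^{1/d}\sin\theta\le(B/b)^{1/d}$. Multiplying the inequality of the theorem by $N$ gives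
\[
\bigl|\#\{j:y_j\in S_0\}-B\bigr|\le C\bigl(N^{1/d}\sin\theta+1\bigr)^{d-1}\le C\bigl((B/b)^{1/d}+1\bigr)^{d-1}.
\]
The right side grows like $B^{(d-1)/d}$, so it is less than $B$ for large $B$, and then the count is positive and less than $2B$. For $\Phi$ and $\Psi$ take $d=2$, $\delta=\frac12$.
\end{proof}

To count points we must place the indicator function of $[\xi,1]$, $\xi=\cos\theta$, between two polynomials whose integrals are close. The Markov--Stieltjes construction does this with a quadrature rule that has $\xi$ as a node: the majorant integrates to the sum of the weights at nodes $\ge\xi$, the minorant to the sum at nodes $>\xi$, and the gap is the single weight at $\xi$. That weight is bounded by the \emph{Christoffel function}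
\[
\lambda_k(\xi)=\min\Bigl\{\int q^2\,d\mu:\ \deg q\le k-1,\ q(\xi)=1\Bigr\}\qquad(k\ge1),
\]
which is nonincreasing in $k$ and at most $1$ (take $q=1$). Being a minimum, it can be bounded above by one good choice of $q$.

\begin{lemma}\label{lem:MS}
Let $\xi\in(-1,1)$ and $k\ge2$. There are polynomials $f^-,f^+$ of degree at most $2k-2$ with $f^-\le1_{(\xi,\infty)}\le1_{[\xi,\infty)}\le f^+$ on $\mathbb{R}$, $\int f^+\,d\mu\le1$, and $0\le\int(f^+-f^-)\,d\mu\le\lambda_{k-1}(\xi)$.
\end{lemma}

For example, let $d=2$, $k=2$, $\xi=1/\sqrt3$. The Gauss rule has nodes $\pm\xi$ and weights $\frac12$. The construction below gives $f^+(x)=\frac34(x+\xi)^2$, which has a double zero at $-\xi$, equals $1$ at $\xi$ and has integral $\frac12$, and $f^-=0$.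

\begin{proof}
\emph{The nodes.} Let
\[
R(x)=P_k(x)P_{k-1}(\xi)-P_k(\xi)P_{k-1}(x).
\]
Consecutive orthogonal polynomials have no common zero, so $R\not\equiv0$; its degree is $\nu=k$, or $\nu=k-1$ if $P_{k-1}(\xi)=0$. It vanishes at $\xi$ and is orthogonal to all polynomials of degree at most $k-2$. The zeros of $R$ are real and simple \cite[Theorem 3.3.4]{Szego}; here is the argument. If $R$ changed sign at only $L\le k-2$ points $z_1,\dots,z_L$ of $(-1,1)$, then $R\prod(x-z_l)$ would have constant sign on $(-1,1)$ and integral zero, which is impossible. So $R$ has at least $k-1$ distinct real zeros of odd multiplicity. At most one further zero remains; it is real, and it differs from the others since otherwise one of them would have multiplicity two. Denote the zeros by $\xi_1>\dots>\xi_\nu$, with $\xi=\xi_i$. One of them may lie outside $[-1,1]$, which does no harm.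

\emph{The quadrature rule.} Let $\ell_l(x)=R(x)/(R'(\xi_l)(x-\xi_l))$ and $\omega_l=\int\ell_l\,d\mu$. By Lagrange interpolation, $\int g\,d\mu=\sum_l\omega_lg(\xi_l)$ if $\deg g\le\nu-1$. If $\deg g\le\nu+k-2$, write $g=Rg_1+g_2$ with $\deg g_1\le k-2$, $\deg g_2\le\nu-1$; then $\int Rg_1\,d\mu=0$ and $g=g_2$ at the nodes, so the rule is still exact. As $k\ge\nu$, it is exact for degree $2\nu-2$. Taking $g=\ell_l^2$ gives $\omega_l=\int\ell_l^2\,d\mu>0$, and $g=1$ gives $\sum\omega_l=1$. If $\deg q\le\nu-1$ and $q(\xi)=1$, then $\int q^2\,d\mu=\sum\omega_lq(\xi_l)^2\ge\omega_i$. Hence $\omega_i\le\lambda_\nu(\xi)\le\lambda_{k-1}(\xi)$.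

\emph{The majorant.} If $i=\nu$, put $f^+=1$. Otherwise let $f^+=f$ be the Hermite interpolation polynomial of degree at most $2\nu-2$ determined by the $2\nu-1$ conditions
\[
f(\xi_l)=1\ \ (l\le i),\qquad f(\xi_l)=0\ \ (l>i),\qquad f'(\xi_l)=0\ \ (l\ne i).
\]
The derivative $f'$ is not identically zero and has degree at most $2\nu-3$. It vanishes at the $\nu-1$ nodes $\xi_l$, $l\ne i$, and by Rolle's theorem at a point $\zeta_l$ of each of the $\nu-2$ gaps $(\xi_{l+1},\xi_l)$, $l\ne i$, where $f$ has equal values at the two ends. These $2\nu-3$ points are therefore all the zeros of $f'$; they are simple, and $f'$ changes sign at each. On $(\xi_{i+1},\xi_i]$ there is no zero and $f$ goes from $0$ to $1$, so $f'>0$ there. Moving to the right from $\xi_i$ we meet the zeros $\zeta_{i-1},\xi_{i-1},\zeta_{i-2},\dots,\xi_1$ in this order; so in each gap $f$ increases from $1$ up to $\zeta_l$ and then decreases to $1$, and $f'>0$ on $(\xi_1,\infty)$. Thus $f\ge1$ on $[\xi_i,\infty)$. Moving to the left we meet $\xi_{i+1},\zeta_{i+1},\xi_{i+2},\dots,\xi_\nu$;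 so $f'<0$ on $(\zeta_l,\xi_l)$ and $f'>0$ on $(\xi_{l+1},\zeta_l)$ for $l>i$, and $f'<0$ on $(-\infty,\xi_\nu)$. Since $f$ vanishes at these nodes, $f\ge0$ on $(-\infty,\xi_{i+1}]$. Altogether $f^+\ge1_{[\xi,\infty)}$, and in both cases the quadrature rule gives $\int f^+\,d\mu=\sum_{l\le i}\omega_l\le1$.

\emph{The minorant.} The construction of $f^+$ used only the order of the nodes. Applying it to the nodes $-\xi_l$ and the point $-\xi$, and substituting $-x$ for $x$, we get a polynomial $g\ge1_{(-\infty,\xi]}$ of degree at most $2\nu-2$ with $g(\xi_l)=1$ for $l\ge i$ and $g(\xi_l)=0$ for $l<i$, so $\int g\,d\mu=\sum_{l\ge i}\omega_l$. Put $f^-=1-g\le1_{(\xi,\infty)}$. Then $\int(f^+-f^-)\,d\mu=\sum_{l\le i}\omega_l+\sum_{l\ge i}\omega_l-1=\omega_i$.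
\end{proof}

To bound $\lambda_k(\cos\theta)$ we need a polynomial concentrated within angle $1/k$ of $\theta$. A power of the Fej\'er kernel is concentrated in this way, with enough decay to absorb the weight $\sin^{d-1}\phi$; symmetrizing it makes it a polynomial in $\cos\phi$.

\begin{lemma}\label{lem:chr}
There is $C''=C''(d)$ such that for $\theta\in(0,\pi)$ and $k\ge1$,
\[
\lambda_k(\cos\theta)\le C''k^{-1}(\sin\theta+1/k)^{d-1}.
\]
\end{lemma}

\begin{proof}
Let $m=\lfloor(k-1)/d\rfloor+1=\lceil k/d\rceil$ and
\[
D(\phi)=\Bigl(\frac{\sin(m\phi/2)}{\sin(\phi/2)}\Bigr)^{2d}=\Bigl(\sum_{|l|<m}(m-|l|)e^{\mathrm il\phi}\Bigr)^d .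
\]
This is a nonnegative even trigonometric polynomial of degree $d(m-1)\le k-1$, with $D(0)=m^{2d}$. The function $D(\phi-\theta)+D(\phi+\theta)$ is even in $\phi$, so it equals $p(\cos\phi)$ for a polynomial $p$ of degree at most $k-1$, and $p(\cos\theta)=D(0)+D(2\theta)\ge m^{2d}$. In the variable $u=\cos\phi$ we have $d\mu=\kappa_d\sin^{d-1}\phi\,d\phi$ on $[0,\pi]$. Using $(a+b)^2\le2a^2+2b^2$ and the substitution $\phi\mapsto-\phi$ in the second term,
\[
\int p^2\,d\mu\le2\kappa_d\int_{-\pi}^\pi D(\phi-\theta)^2|\sin\phi|^{d-1}\,d\phi=2\kappa_d\int_{-\pi}^\pi D(\psi)^2|\sin(\theta+\psi)|^{d-1}\,d\psi,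
\]
the last step by periodicity. For $|\psi|\le\pi$ we have $|\sin(\psi/2)|\ge|\psi|/\pi$, so $D(\psi)\le\min(m,\pi/|\psi|)^{2d}$; also $|\sin(\theta+\psi)|\le\sin\theta+|\psi|$. Substitute $\psi=v/m$ and use $\sin\theta+|v|/m\le(\sin\theta+1/m)(1+|v|)$:
\[
\int p^2\,d\mu\le2\kappa_d\,m^{4d-1}(\sin\theta+1/m)^{d-1}\int_{\mathbb{R}}\min(1,\pi/|v|)^{4d}(1+|v|)^{d-1}\,dv .
\]
The last integral converges and depends only on $d$. Divide by $p(\cos\theta)^2\ge m^{4d}$ and use $1/m\le d/k$, which costs a factor of at most $d^d$.
\end{proof}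

\begin{proof}[Proof of Theorem~\ref{thm:disc}]
Let $t=\lfloor(N/C_d)^{1/d}\rfloor$ and $s=\lfloor\delta t\rfloor$, and let $N$ be so large that $\delta t\ge2$. Since $N\ge C_dt^d$, an $N$-point $t$-design exists by Theorem~\ref{thm:BRV}, and Lemma~\ref{lem:compare} gives $W_n(Y_N)\le\eta_t$ for $1\le n\le s$. By \eqref{eq:dim}, $\Delta_s(Y_N)\le2(t+1)^d\eta_t^{1/2}$, and $N<C_d(t+1)^d$, so
\[
N\Delta_s(Y_N)\le2C_d(t+1)^{2d}\eta_t^{1/2}.
\]
The right side tends to $0$ by (H) with $A=4d$. Hence $\Delta_s(Y_N)\le1/N$ for $N\ge N_0(K,d,\delta)$.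

Let $S_0$ have center $x_0$, let $\xi=\cos\theta$ and $k=\lfloor s/2\rfloor+1\ge2$, and take $f^\pm$ from Lemma~\ref{lem:MS}; their degrees are at most $2k-2\le s$. Write $\lambda=\lambda_{k-1}(\xi)\le1$. Since $f^+\ge0$ we have $\int|f^+|\,d\mu\le1$, and since $|f^-|\le f^++(f^+-f^-)$ we have $\int|f^-|\,d\mu\le2$. The indicator function of $S_0$ lies between $f^-(x_0\cdot x)$ and $f^+(x_0\cdot x)$. Integrating, $\int f^-\,d\mu\le\sigma(S_0)\le\int f^+\,d\mu$, so both integrals are within $\lambda$ of $\sigma(S_0)$. Averaging over $Y_N$ and applying Lemma~\ref{lem:W}(c),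
\[
\sigma(S_0)-\lambda-\frac2N\le\int f^-\,d\mu-\frac2N\le\frac1N\#\{j:y_j\in S_0\}\le\int f^+\,d\mu+\frac1N\le\sigma(S_0)+\lambda+\frac1N .
\]
Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $k-1=\lfloor\delta t/2\rfloor\ge\delta t/4\ge\frac\delta8(N/C_d)^{1/d}$. Lemma~\ref{lem:chr} bounds $\lambda$ by a constant depending on $d$ and $\delta$ times $N^{-1/d}(\sin\theta+N^{-1/d})^{d-1}$, and $1/N=N^{-1/d}(N^{-1/d})^{d-1}$ is at most the same quantity.
\end{proof}

\section{What fails without positive coefficients}\label{sec:hyp}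

The sign condition $a_n\ge0$ lets us bound a single term of \eqref{eq:energy} by the whole excess energy. Without it the points need not repel at all: for $K(u)=-u$ the energy is $-|c(X_N)|^2$, and the minimizers have all points equal. Strict positivity is used when we divide by $a_n$; the energy does not see the degrees with $a_n=0$. If it sees only finitely many degrees, well-distribution fails.

\begin{proposition}\label{prop:finite}
Let $K=\sum a_nP_n$ on $S^d$ with $a_n\ge0$ for $n\ge1$ and $a_n=0$ for $n>n_0$. Then there are a cap $S_0$ of positive measure and an integer $N_1$ such that for every $N=qN_1$, $q\ge1$, some minimizer $Y_N$ has no point in $S_0$. Consequently there is no $B$ such that, for all large $N$, every cap of measure $B/N$ meets every minimizer.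
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:BRV} there is an $n_0$-design with some number $N_1$ of points, and these finitely many points miss a cap $S_0$ of positive measure. Taking each point $q$ times does not change the averages $W_n$, so by \eqref{eq:energy} and Lemma~\ref{lem:W}(b) the resulting $N$-tuple has energy $a_0$, the least possible value. It is a minimizer and misses $S_0$. Given $B$, once $B/N<\sigma(S_0)$ the concentric cap of measure $B/N$ lies in $S_0$ and is missed as well.
\end{proof}

\begin{thebibliography}{9}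

\bibitem{BRV}
A.~Bondarenko, D.~Radchenko, M.~Viazovska,
\emph{Optimal asymptotic bounds for spherical designs},
Ann. of Math. 178 (2013), 443--452.

\bibitem{Cheb}
\emph{Problems of Chebyshev quadrature on sphere and circle},
\texttt{https://pure.uva.nl/ws/files/1916468/143549\_cheb.pdf}.

\bibitem{Szego}
Szeg\H{o}, \emph{Orthogonal Polynomials}.

\end{thebibliography}
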